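\title{Cyclic sieving for promotion on tensor powers\\ of the spin crystal of type $B_r$}

\begin{abstract}
Let $X$ be the set of highest weight elements of weight zero in the $2n$-th tensor power of the spin crystal of type $B_r$; these are the $r$-fans of Dyck paths of length $2n$. We prove the conjecture that promotion on $X$ exhibits the cyclic sieving phenomenon with the polynomial $\prod_{1\le i\le j\le n-1}[i+j+2r]_q/[i+j]_q$. The number of fixed points of a power of promotion is the absolute value of the trace of a rotation on the invariant tensors. Weyl's integration formula turns this trace into an $r\times r$ determinant, which splits along residue classes into blocks with product evaluations. We also obtain product formulas for all fixed-point counts, the eigenvalue multiplicities of the rotation, and the exact order of promotion.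
\end{abstract}

\section{The problem and the results}\label{sec:intro}

\subsection{The spin crystal and fans of Dyck paths}

Fix integers $r\ge1$ and $n\ge2$, and let $\mathfrak g=\mathfrak{so}_{2r+1}$ be the complex Lie algebra of type $B_r$. Weights are vectors in $\mathbb R^r$, the simple roots are $\alpha_i=\mathbf e_i-\mathbf e_{i+1}$ for $i<r$ and $\alpha_r=\mathbf e_r$, the Weyl group $W$ is the group of signed permutations, and a weight $\mu$ is dominant when $\mu_1\ge\dots\ge\mu_r\ge0$. The spin representation $V$ is the irreducible module of highest weight $\varpi=(\frac12,\dots,\frac12)$. Its weights are the $2^r$ vectors $(\pm\frac12,\dots,\pm\frac12)$, each of multiplicity one. They form a single $W$-orbit, which is what it means for $V$ to be \emph{minuscule}, and the crystal $\mathcal B$ of $V$ is identified with this set of weights.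

An element of $\mathcal B^{\otimes L}$ is a word $x=x_1\cdots x_L$ with letters in $\mathcal B$. We write it as an $r\times L$ array of signs whose $k$-th column records the signs of $x_k$. Let $\mu(k)=x_1+\dots+x_k$ for $0\le k\le L$, and put
\[
D_i(k)=\mu(k)_i-\mu(k)_{i+1}\quad(i<r),\qquad D_r(k)=2\mu(k)_r .
\]
Each $D_i$ starts at $0$ and moves by steps in $\{-1,0,1\}$. The raising operator $\tilde e_i$ acts on $x$ when $D_i$ takes a negative value: if $k$ is the first index at which $D_i$ attains its minimum, then $\tilde e_i$ replaces $x_k$ by $x_k+\alpha_i$. In column $k$ of the array, this turns the signs $-,+$ in rows $i,i+1$ into $+,-$ if $i<r$, and turns the sign $-$ in row $r$ into $+$ if $i=r$. A word is a \emph{highest weight} word if no $\tilde e_i$ acts on it, that is, if every $\mu(k)$ is dominant; its weight is $\mu(L)$. We use the basic property of crystals: $\mathcal B^{\otimes L}$ is a disjoint union of crystals of irreducible modules, one for each irreducible summand of $V^{\otimes L}$, and raising operators lead from any word to the unique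 highest weight word of its component.

Let $X$ be the set of highest weight words of weight zero in $\mathcal B^{\otimes 2n}$. Read each row of the array as a lattice path with up and down steps. The word lies in $X$ exactly when every row is a Dyck path of length $2n$ and each row lies weakly above the next one. Such a tuple of paths is an \emph{$r$-fan of Dyck paths}. The cardinality of $X$ is the dimension of the space of invariants
\[
\mathrm{Inv}=(V^{\otimes 2n})^{\mathfrak g}.
\]

\subsection{Promotion}

The space $\mathrm{Inv}$ carries the \emph{rotation} $\sigma$, the cyclic permutation of the $2n$ tensor factors. Promotion is its combinatorial shadow on $X$. We use the standard promotion on highest weight words of a minuscule crystal, as in \cite{FK,We}. Let $x=x_1\cdots x_{2n}\in X$; then $x_1=\varpi$, the only dominant letter. Delete $x_1$, raise $y=x_2\cdots x_{2n}$ to the highest weight word $y^+$ of its component, and append the letter $-\varpi$: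
\[
c(x)=y^+\,(-\varpi).
\]
This word lies in $X$. Indeed, if $y^+$ has weight $\lambda$, then $x=x_1y$ shows that $V\otimes V_\lambda$ contains the trivial module, so $V_\lambda\cong V^*\cong V$ and $\lambda=\varpi$. The map $c$ satisfies $c^{2n}=\mathrm{id}$ on $X$, so the cyclic group $C_{2n}$ of order $2n$ acts on $X$ through $c$.

\begin{example}[$r=1$]\label{ex:r1}
A Dyck path is a noncrossing perfect matching of $1,\dots,2n$: match each up step with the down step that returns to its starting level. Let $k$ be the partner of $1$. After the first step is deleted, the path first reaches its minimum $-1$ at the former step $k$. The operator $\tilde e_1$ makes this an up step, and it is matched with the appended down step. So the arc $\{1,k\}$ becomes $\{k-1,2n\}$ and all other arcs shift by one: promotion rotates the matching.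
\end{example}

\begin{example}[$n=2$]\label{ex:n2}
The set $X$ consists of the arrays $w_0,\dots,w_r$, where $w_j$ has $j$ rows ${+}{+}{-}{-}$ above $r-j$ rows ${+}{-}{+}{-}$. Deleting the first column of $w_j$ leaves $j$ rows ${+}{-}{-}$ above $r-j$ rows ${-}{+}{-}$. The operator $\tilde e_r$ turns a bottom row ${-}{+}{-}$ into ${+}{+}{-}$. If row $i+1$ is ${+}{+}{-}$ and row $i$ is ${-}{+}{-}$ or ${+}{-}{-}$, then $\tilde e_i$ exchanges the two rows. After $r-j$ rounds we have $r-j$ rows ${+}{+}{-}$ above $j$ rows ${+}{-}{-}$. Now $\tilde e_r$ turns a bottom row ${+}{-}{-}$ into ${+}{-}{+}$, and $\tilde e_i$ exchanges a row ${+}{-}{+}$ with a row ${+}{-}{-}$ directly above it. After $j$ more rounds we have $r-j$ rows ${+}{+}{-}$ above $j$ rows ${+}{-}{+}$, which is a highest weight word. Appending a column of minus signs gives $c(w_j)=w_{r-j}$.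
\end{example}

\subsection{Cyclic sieving}

Let $C=\langle c\rangle$ be a finite cyclic group acting on a finite set $X$, let $\zeta$ be a primitive $|C|$-th root of unity, and let $f\in\mathbb Z[q]$. The triple $(X,C,f)$ exhibits the \emph{cyclic sieving phenomenon} of Reiner, Stanton and White if
\[
|X^{c^d}|=f(\zeta^d)\qquad\text{for all }d\ge0,
\]
where $X^{c^d}$ is the set of fixed points of $c^d$. The left side is the trace of $c^d$ on the permutation module $\mathbb C X$. So the condition says that the coefficient of $q^j$ in the reduction of $f$ modulo $q^{|C|}-1$ is the multiplicity of the eigenvalue $\zeta^j$ of $c$; in particular, the constant term of the reduction counts orbits.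

The case $d=0$ requires $f(1)=|X|$. For fans of Dyck paths, $|X|=\prod_{1\le i\le j\le n-1}\frac{i+j+2r}{i+j}$ (this is the case $d=0$ of Theorem~\ref{thm:csp} below), and the first guess for $f$ is to replace each integer in this product by its $q$-analog $[m]_q=1+q+\dots+q^{m-1}$. For $n\ge1$ and $r\ge0$ put
\[
g_{n,r}(q)=\prod_{1\le i\le j\le n-1}\frac{[i+j+2r]_q}{[i+j]_q}.
\]
Empty products are $1$ throughout the paper. For $r=1$ this is the $q$-Catalan number $\prod_{s=2}^n[n+s]_q/[s]_q$ (Lemma~\ref{lem:g}). For $n=2$ it is $[2r+2]_q/[2]_q=1+q^2+\dots+q^{2r}$. This takes the value $r+1$ at $q=\pm1$, and at $q=\pm\sqrt{-1}$ it takes the value $1$ for $r$ even and $0$ for $r$ odd, exactly the fixed-point counts of $w_j\mapsto w_{r-j}$ in Example~\ref{ex:n2}. The shape of the product matters: the $q$-analog $[r+1]_q$ of the same number $r+1$ takes a value in $\{0,1\}$ at $q=-1$, while $c^2$ fixes all $r+1$ elements.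

The following conjecture was posed in \cite{ISQG}: \emph{in type $B_r$, the triple $(X,C_{2n},g_{n,r}(q))$ exhibits the cyclic sieving phenomenon.} We prove it.

\subsection{Results}

From now on $\zeta$ is a primitive $2n$-th root of unity. For integers $N,a,b\ge0$ put
\[
T(N;a,b)=\prod_{p=1}^{N}\prod_{t=0}^{a-1}\frac{b+p+t}{p+t}.
\]

\begin{theorem}\label{thm:csp}
Let $r\ge1$ and $n\ge2$. Then $g_{n,r}(q)\in\mathbb Z_{\ge0}[q]$, and $|X^{c^d}|=g_{n,r}(\zeta^d)$ for all $d\ge0$. So $(X,C_{2n},g_{n,r})$ exhibits the cyclic sieving phenomenon.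
\end{theorem}

\begin{theorem}\label{thm:ref}
Let $r\ge1$, $n\ge2$ and $\varepsilon=(-1)^{r(r+1)/2}$.
\begin{enumerate}
\item[(i)] For all $d\ge0$, $\operatorname{tr}(\sigma^d|_{\mathrm{Inv}})=\varepsilon^dg_{n,r}(\zeta^d)$. Equivalently, if $g_{n,r}\equiv\sum_{j=0}^{2n-1}a_jq^j\pmod{q^{2n}-1}$, then $\varepsilon\sigma$ has the eigenvalue $\zeta^j$ on $\mathrm{Inv}$ with multiplicity $a_j$.
\item[(ii)] Let $d\ge0$, $\delta=\gcd(d,2n)$ (so $\delta=2n$ if $d=0$), $m=2n/\delta$ and $h=\lfloor\delta/2\rfloor$.
\begin{enumerate}
\item[(a)] If $d$ is odd, put $M=n/\delta$. Then $|X^{c^d}|=T(r/M;h,h+1)^M$ if $M\mid r$, and $|X^{c^d}|=0$ if $M\nmid r$. In particular, $c$ has a fixed point if and only if $n\mid r$, and it is then unique.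
\item[(b)] If $d$ is even, put $N_\gamma=|(\gamma+m\mathbb Z)\cap(-r,r)|$ and $R=\#\{1\le k\le r: m\mid 2k-1\}$. Then
\[
|X^{c^d}|=g_{h,R}(1)\prod_{\gamma}T(N_\gamma;h,h),
\]
where $\gamma$ runs over the elements of $\frac12+\mathbb Z$ with $0<\gamma<m/2$.
\end{enumerate}
\item[(iii)] The order of $c$ on $X$ is exactly $2n$ if $n\ge3$, and exactly $2$ if $n=2$.
\end{enumerate}
\end{theorem}

The proof never follows promotion step by step. Section~\ref{sec:det} replaces fixed points by traces, using one theorem from \cite{FK,We}, and traces by $r\times r$ determinants. Section~\ref{sec:example} shows for $n=3$, $r=2$ how these determinants fall apart. Sections~\ref{sec:g}--\ref{sec:types} prepare the tools: a factorization of $g_{n,r}$, two determinant evaluations, and a sorting of the rows by residues. Sections~\ref{sec:even} and \ref{sec:odd} evaluate the determinant and $g_{n,r}(\zeta^d)$ for even and for odd $d$, and Section~\ref{sec:end} collects the results.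

\section{From fixed points to determinants}\label{sec:det}

\subsection{Fixed points and traces}

The link between promotion and rotation is the following theorem. It is the only place where we use that $V$ is minuscule, and the only place where promotion enters the proof.

\begin{theorem}[Fontaine--Kamnitzer \cite{FK}, Westbury \cite{We}]\label{thm:input}
Let $V$ be a minuscule representation with crystal $\mathcal B$. The space of invariants of $V^{\otimes L}$ has a basis $(b_x)$, indexed by the highest weight elements $x$ of weight zero in $\mathcal B^{\otimes L}$, which the cyclic permutation of the tensor factors permutes according to promotion, up to one global sign $\varepsilon'\in\{\pm1\}$: $\sigma b_x=\varepsilon'b_{c(x)}$ for all $x$ (or $\sigma b_x=\varepsilon' b_{c^{-1}(x)}$ for all $x$, depending on conventions).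
\end{theorem}

In this basis $\sigma^d$ is $(\varepsilon')^d$ times the permutation matrix of $c^{d}$ or $c^{-d}$, and these two permutations have the same fixed points. Hence
\begin{equation}\label{eq:abs}
|X^{c^d}|=\bigl|\operatorname{tr}(\sigma^d|_{\mathrm{Inv}})\bigr|\qquad(d\ge0),
\end{equation}
whatever the sign and the conventions. The absolute value has a price: besides the identity in Theorem~\ref{thm:ref}(i) we must know that $g_{n,r}(\zeta^d)\ge0$. This will come out of the explicit evaluations.

\subsection{Integrals over $SO(2R+1)$}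

The projection of $V^{\otimes2n}$ onto $\mathrm{Inv}$ is an average over a compact group, so the trace is an integral of a class function. We recall the two formulas of Weyl that compute such integrals. Let $G$ be a compact connected Lie group with Weyl group $W$, positive roots $\alpha>0$, and $\rho=\frac12\sum_{\alpha>0}\alpha$. Write $x^\mu$ for formal exponentials and $A_\mu=\sum_{w\in W}\operatorname{sgn}(w)x^{w\mu}$. The \emph{denominator formula} is
\begin{equation}\label{eq:denom}
A_\rho=\prod_{\alpha>0}\bigl(x^{\alpha/2}-x^{-\alpha/2}\bigr).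
\end{equation}
If a class function $\Phi$ restricts to a Laurent polynomial on a maximal torus, the \emph{integration formula} for the Haar measure of total mass one is
\begin{equation}\label{eq:weyl}
\int_G\Phi=\frac1{|W|}\operatorname{CT}\bigl(\Phi A_\rho\overline{A_\rho}\bigr),
\end{equation}
where the bar replaces $x^\mu$ by $x^{-\mu}$ and $\operatorname{CT}$, the constant term, is the average over the torus. An element of $SO(2R+1)$ has eigenvalues $x_1^{\pm1},\dots,x_R^{\pm1},1$; the positive roots are $\mathbf e_i\pm\mathbf e_j$ $(i<j)$ and $\mathbf e_i$, and $\rho=(R-\frac12,\dots,\frac32,\frac12)$.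

\begin{lemma}\label{lem:int}
Let $\phi(x)=\sum_{k\in\mathbb Z}F_kx^k$ be a Laurent polynomial with $F_k=F_{-k}$. Then
\[
\int_{SO(2R+1)}\prod_{i=1}^R\phi(x_i)=\det\bigl(F_{a-b}-F_{a+b}\bigr)_{a,b\in\{\frac12,\frac32,\dots,R-\frac12\}} .
\]
\end{lemma}

\begin{proof}
Put $\Phi=\prod_i\phi(x_i)$, which is $W$-invariant because $F_k=F_{-k}$. Expand $\overline{A_\rho}=\sum_w\operatorname{sgn}(w)x^{-w\rho}$ in \eqref{eq:weyl}. The constant term is $W$-invariant and $w^{-1}A_\rho=\operatorname{sgn}(w)A_\rho$, so each of the $|W|$ terms equals $\operatorname{CT}(\Phi\,x^{-\rho}A_\rho)$. The sign of a signed permutation is the sign of the permutation times the product of the signs, so $A_\rho=\det(x_i^{\rho_j}-x_i^{-\rho_j})$. Multiplying row $i$ by $\phi(x_i)x_i^{-\rho_i}$, we find that the integral is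
\[
\operatorname{CT}\det\bigl(\phi(x_i)(x_i^{\rho_j-\rho_i}-x_i^{-\rho_j-\rho_i})\bigr)_{1\le i,j\le R}.
\]
Row $i$ depends only on $x_i$, so the constant term may be taken entry by entry. The entry $(i,j)$ gives $F_{\rho_i-\rho_j}-F_{\rho_i+\rho_j}$.
\end{proof}

\subsection{The trace of a rotation}

For the rest of the paper fix $d\ge0$ and put
\[
\delta=\gcd(d,2n),\qquad m=2n/\delta,\qquad \omega=\zeta^d,\qquad I=\{\tfrac12,\tfrac32,\dots,r-\tfrac12\}.
\]
Then $\omega$ is a primitive $m$-th root of unity. Define integers $F_k$ by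
\begin{equation}\label{eq:phi}
\phi(x)=\bigl(x^{m/2}+x^{-m/2}\bigr)^\delta=\sum_{s=0}^\delta\binom\delta s x^{\,n-ms}=\sum_kF_kx^k ,
\end{equation}
and put $G(a,b)=F_{a-b}-F_{a+b}$ for $a,b\in\frac12+\mathbb Z$. Note that $F_k=0$ unless $k\equiv n\pmod m$. Binomial coefficients $\binom Kk$ are zero for $k<0$ and for $k>K$.

\begin{proposition}\label{prop:det}
$\operatorname{tr}(\sigma^d|_{\mathrm{Inv}})=\det\bigl(G(a,b)\bigr)_{a,b\in I}$.
\end{proposition}

\begin{proof}
For a linear map $g$ on $V$ with matrix $(g_{ij})$, the composite of $g^{\otimes m}$ with a cyclic shift of $V^{\otimes m}$ has trace $\sum g_{i_1i_2}g_{i_2i_3}\cdots g_{i_mi_1}=\operatorname{tr}(g^m)$. The permutation $\sigma^d$ of the $2n$ positions has $\delta$ cycles of length $m$, so $\operatorname{tr}(g^{\otimes 2n}\sigma^d)=\chi_V(g^m)^\delta$ for $g$ in the compact group $\mathrm{Spin}(2r+1)$. The operator $\int g^{\otimes2n}\,dg$ is the projection onto $\mathrm{Inv}$ and commutes with $\sigma$. Therefore $\operatorname{tr}(\sigma^d|_{\mathrm{Inv}})=\int\chi_V(g^m)^\delta\,dg$. The list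 of weights of $V$ gives $\chi_V=\prod_i(x_i^{1/2}+x_i^{-1/2})$, so the integrand is $\prod_i\phi(x_i)$. Because the number $m\delta=2n$ of tensor factors is even, all exponents in \eqref{eq:phi} are integers, and the integrand is a function on $SO(2r+1)$. Haar measure on $\mathrm{Spin}(2r+1)$ projects to Haar measure on $SO(2r+1)$, and Lemma~\ref{lem:int} applies.
\end{proof}

Since $F_k=F_{-k}$, we have $G(-a,b)=G(a,-b)=-G(a,b)$. So we may replace any $a\in I$ by $-a$, in its row and its column at once, without changing the determinant. This freedom will remove one of the two terms of $G$.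

\section{The case $n=3$, $r=2$ by hand}\label{sec:example}

Here
\[
g_{3,2}=\frac{[6]_q[7]_q[8]_q}{[2]_q[3]_q[4]_q}=q^{12}+q^{10}+q^9+2q^8+q^7+2q^6+q^5+2q^4+q^3+q^2+1,
\]
which reduces to $4+q+3q^2+2q^3+3q^4+q^5$ modulo $q^6-1$. Using $\zeta+\zeta^5=1$ and $\zeta^2+\zeta^4=-1$, we get the values $14,0,2,6$ at $1,\zeta,\zeta^2,\zeta^3$. On the other side $I=\{\frac12,\frac32\}$, $\varepsilon=-1$, and the matrix of Proposition~\ref{prop:det} is
\[
\begin{pmatrix}F_0-F_1&F_1-F_2\\F_1-F_2&F_0-F_3\end{pmatrix}.
\]
It depends only on $\gcd(d,6)$, so $d=0,1,2,3$ cover all cases.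

\emph{$d=0$.} Here $m=1$ and $F_k=\binom6{3+k}$. The determinant is $5\cdot19-9\cdot9=14$.

\emph{$d=2$.} Here $m=3$ and $\phi=x^3+2+x^{-3}$. An entry vanishes unless $a-b$ or $a+b$ is divisible by $3$, so the matrix is diagonal, with entries $F_0=2$ and $F_0-F_3=1$. The determinant is $2$. The two blocks are of different kinds. For $a=\frac12$ the term $F_{a+b}$ vanishes; for $a=\frac32=m/2$ both terms survive, and the block is the matrix of the case $d=0$ for the smaller parameters $n=1$, $r=1$.

\emph{$d=1$.} Here $m=6$ and $\phi=x^3+x^{-3}$. The row $a=\frac12$ could have a nonzero entry only in a column $b$ with $\frac12\pm b\equiv3\pmod 6$. The smallest such $b$ is $\frac52\notin I$. The row is zero, and so is the determinant.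

\emph{$d=3$.} Here $m=2$ and $\phi=(x+x^{-1})^3$, so $F_1=3$, $F_3=1$ and $F_k=0$ for even $k$. Replace $\frac32$ by $-\frac32$. The index set becomes the progression $\{-\frac32,\frac12\}$ with difference $m$, all differences $a-b$ are even, and only $-F_{a+b}$ survives. Reversing the columns turns a function of $a+b$ into a function of $i-j$:
\[
\det\begin{pmatrix}-1&-3\\-3&-3\end{pmatrix}=-\det\begin{pmatrix}-3&-1\\-3&-3\end{pmatrix}=-(-1)^2\det\Bigl(\tbinom{3}{1+i-j}\Bigr)_{1\le i,j\le2}=-6 .
\]

The traces $14,0,2,-6$ are the numbers $\varepsilon^dg_{3,2}(\zeta^d)$. By \eqref{eq:abs}, the $14$ fans form one orbit of size $2$, two of size $3$ and one of size $6$, four orbits in all. The general proof repeats what happened here: for even $d$ the matrix is block diagonal with blocks of two kinds, and for odd $d$ it is singular for lack of columns or becomes block diagonal after a permutation of the columns.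

\section{The polynomial $g_{n,r}$}\label{sec:g}

The determinant has one row for each $k=1,\dots,r$, namely $a=k-\frac12$. To compare it with $g_{n,r}$ we want a factorization of $g_{n,r}$ with one factor for each $k$. This is part (b) of the next lemma.

\begin{lemma}\label{lem:g}
\begin{enumerate}
\item[(a)] For $n\ge2$ and $r\ge0$, $g_{n,r}\in\mathbb Z_{\ge0}[q]$.
\item[(b)] For $n\ge1$ and $r\ge0$, $\displaystyle g_{n,r}(q)=\prod_{k=1}^r\ \prod_{s=2k}^{2k+n-2}\frac{[n+s]_q}{[s]_q}$.
\end{enumerate}
\end{lemma}

\begin{proof}
Put $N=n-1$.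

(a) We recognize $g_{n,r}$ as a specialized character of the symplectic Lie algebra of type $C_N$. Its positive roots are $\mathbf e_i\pm\mathbf e_j$ $(i<j)$ and $2\mathbf e_i$, and $\rho=(N,\dots,1)$. Let $\lambda=(r,\dots,r)$ and let $(\ ,\ )$ be the standard form on $\mathbb R^N$. The Weyl character formula says $\operatorname{ch}_\lambda=A_{\lambda+\rho}/A_\rho$. Under $x^\mu\mapsto q^{(\mu,\rho)}$, the sum $A_\nu$ goes to $\sum_w\operatorname{sgn}(w)q^{(\nu,w\rho)}$, which is the image of $A_\rho$ under $x^\mu\mapsto q^{(\mu,\nu)}$. By \eqref{eq:denom} this is $q^{-(\nu,\rho)}\prod_{\alpha>0}(q^{(\nu,\alpha)}-1)$. Taking $\nu=\lambda+\rho$ and $\nu=\rho$ gives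
\[
q^{(\lambda,\rho)}\operatorname{ch}_\lambda\bigl(x^\mu\mapsto q^{(\mu,\rho)}\bigr)=\prod_{\alpha>0}\frac{[(\lambda+\rho,\alpha)]_q}{[(\rho,\alpha)]_q}.
\]
The roots $\mathbf e_i-\mathbf e_j$ are orthogonal to $\lambda$ and contribute $1$. The roots $\mathbf e_i+\mathbf e_j$ with $i\le j$ contribute $[\rho_i+\rho_j+2r]_q/[\rho_i+\rho_j]_q$, and the product of these factors is $g_{n,r}$. The left side is a sum of powers $q^{(\lambda+\mu,\rho)}$ over the weights $\mu\in\mathbb Z^N$, counted with multiplicity. The lowest weight is $-\lambda$, so $\lambda+\mu$ is a sum of positive roots and the exponent is a nonnegative integer.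

(b) Both sides are $1$ for $r=0$, and for $n=1$. For $r\ge1$ the product over $j$ telescopes (we drop the subscript $q$):
\[
\frac{g_{n,r}}{g_{n,r-1}}=\prod_{i=1}^N\prod_{j=i}^N\frac{[i+j+2r]}{[i+j+2r-2]}=\prod_{i=1}^N\frac{[i+N+2r]\,[i+N+2r-1]}{[2i+2r-2]\,[2i+2r-1]}.
\]
The denominators multiply to $\prod_{s=2r}^{2r+2N-1}[s]$. The second factors of the numerators multiply to $\prod_{s=2r+N}^{2r+2N-1}[s]$ and cancel the upper half of this product, leaving $\prod_{s=2r}^{2r+n-2}[s]$. The first factors multiply to $\prod_{s=2r}^{2r+n-2}[n+s]$. Induction on $r$ finishes the proof.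
\end{proof}

To evaluate the factors at $\omega$, note that $[y]_q/[y']_q=(1-q^y)/(1-q^{y'})$, that $1-q^y$ has a simple zero at $\omega$ if $m\mid y$ and no zero otherwise, and that
\begin{equation}\label{eq:limit}
\frac{1-q^{ml}}{1-q^{ml'}}=\frac{[l]_{q^m}}{[l']_{q^m}}\longrightarrow\frac l{l'}\qquad(q\to\omega).
\end{equation}

\section{Two determinant evaluations}\label{sec:two}

The blocks met in Section~\ref{sec:example} are of two kinds. The first kind is a determinant of binomial coefficients depending on $i-j$. We evaluate it with two formulas for Schur functions. Let $\lambda$ be a partition with conjugate $\lambda'$ and hook lengths $\mathrm{hook}(i,j)=\lambda_i-j+\lambda'_j-i+1$, and let $e_k$ be the elementary symmetric functions, with $e_0=1$ and $e_k=0$ for $k<0$. The dual Jacobi--Trudi formula and the hook-content formula state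
\[
s_\lambda=\det\bigl(e_{\lambda'_i-i+j}\bigr)_{1\le i,j\le\lambda_1},\qquad s_\lambda(1^K)=\prod_{(i,j)\in\lambda}\frac{K+j-i}{\mathrm{hook}(i,j)},
\]
where $1^K$ means that $K$ variables are set to $1$ and the others to $0$.

\begin{lemma}\label{lem:toep}
For $N,a,b\ge0$, $\det\bigl(\binom{a+b}{a+i-j}\bigr)_{1\le i,j\le N}=T(N;a,b)=T(N;b,a)$.
\end{lemma}

\begin{proof}
If $a=0$ the matrix is unitriangular and $T(N;0,b)=1$. If $a\ge1$, let $\lambda$ be the rectangle with $a$ rows and $N$ columns. Since $e_k(1^{a+b})=\binom{a+b}k$, the transposed matrix is $(e_{a-i+j}(1^{a+b}))$, and its determinant is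
\[
s_\lambda(1^{a+b})=\prod_{i=1}^a\prod_{j=1}^N\frac{b+j+(a-i)}{(N-j+1)+(a-i)} .
\]
Put $t=a-i$, and put $p=j$ in the numerator and $p=N-j+1$ in the denominator. The result is $T(N;a,b)$. The symmetry follows from $\binom{a+b}{a+i-j}=\binom{a+b}{b+j-i}$ by transposition.
\end{proof}

The second kind of block keeps both terms of $G$. We evaluate it by reading Lemma~\ref{lem:int} backwards: the integrand is now a power of $1-t_i$ in suitable coordinates, and the integral is Selberg's. With exponent $2$ on the Vandermonde product, Selberg's formula states that for $\alpha,\beta>0$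
\[
S(\alpha,\beta)=\int_{[0,1]^R}\prod_{i}t_i^{\alpha-1}(1-t_i)^{\beta-1}\prod_{i<j}(t_i-t_j)^2\,dt=\prod_{j=0}^{R-1}\frac{\Gamma(\alpha+j)\Gamma(\beta+j)\Gamma(2+j)}{\Gamma(\alpha+\beta+R+j-1)}.
\]

\begin{lemma}\label{lem:selb}
For $h\ge1$ and $R\ge0$,
\[
\det\Bigl(\tbinom{2h}{h+i-j}-\tbinom{2h}{h+i+j-1}\Bigr)_{1\le i,j\le R}=\prod_{k=1}^R\prod_{t=0}^{h-2}\frac{h+2k+t}{2k+t}=g_{h,R}(1).
\]
\end{lemma}

\begin{proof}
The second equality is Lemma~\ref{lem:g}(b) at $q=1$. For the first, let $R\ge1$, the case $R=0$ being empty. Apply Lemma~\ref{lem:int} to $(x^{1/2}+x^{-1/2})^{2h}$, whose coefficients are $\binom{2h}{h+k}$, with $a=i-\frac12$ and $b=j-\frac12$. Let $x_i$ have argument $\theta_i$. The determinant equals $\int_{SO(2R+1)}\prod_i(2+2\cos\theta_i)^h$. By \eqref{eq:denom}, the density $A_\rho\overline{A_\rho}$ in \eqref{eq:weyl} is the product of $|1-x_i|^2=4\sin^2(\theta_i/2)$ over $i$ and of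
\[
|1-x_ix_j|^2\,|1-x_ix_j^{-1}|^2=16\sin^2\tfrac{\theta_i+\theta_j}2\sin^2\tfrac{\theta_i-\theta_j}2=4(\cos\theta_i-\cos\theta_j)^2
\]
over $i<j$. Everything is even in each $\theta_i$, so we integrate over $[0,\pi]^R$. Put $t_i=\sin^2(\theta_i/2)$. Then $\cos\theta_i=1-2t_i$, $2+2\cos\theta_i=4(1-t_i)$ and $d\theta_i=t_i^{-1/2}(1-t_i)^{-1/2}dt_i$. The measure becomes proportional to $\prod_it_i^{1/2}(1-t_i)^{-1/2}\prod_{i<j}(t_i-t_j)^2\,dt$ and has total mass one, so the integral is
\[
4^{hR}\,\frac{S(\frac32,h+\frac12)}{S(\frac32,\frac12)}=\prod_{j=0}^{R-1}\frac{4^h\,\Gamma(h+j+\frac12)}{\Gamma(j+\frac12)}\cdot\frac{(R+j)!}{(h+R+j)!}.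
\]
From $\Gamma(l+\frac12)=(2l)!\sqrt\pi/(4^ll!)$ we get $4^h\Gamma(h+j+\frac12)/\Gamma(j+\frac12)=\frac{(2h+2j)!\,j!}{(2j)!\,(h+j)!}$. Regroup the factorials by
\[
\prod_{j=0}^{R-1}(y+j)!\,(y+R+j)!=\prod_{j=0}^{2R-1}(y+j)!=\prod_{k=1}^R(y+2k-1)!\,(y+2k-2)!
\]
for $y=0$ and $y=h$, and put $j=k-1$ in the remaining factors. The integral becomes
\[
\prod_{j=0}^{R-1}\frac{(2h+2j)!\;j!\,(R+j)!}{(2j)!\,(h+j)!\,(h+R+j)!}=\prod_{k=1}^R\frac{(2h+2k-2)!}{(h+2k-1)!}\cdot\frac{(2k-1)!}{(h+2k-2)!},
\]
and the $k$-th factor on the right is $\prod_{t=0}^{h-2}\frac{h+2k+t}{2k+t}$.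
\end{proof}

\section{Sorting the rows by residues}\label{sec:types}

The entry $G(a,b)$ vanishes unless $a-b$ or $a+b$ is congruent to $n$ modulo $m$. This condition depends only on the residues of $a$ and $b$ up to sign, which leads to the following notion. The \emph{type} of $a\in\frac12+\mathbb Z$ is its distance $\gamma$ to the set $m\mathbb Z$. It is the unique $\gamma\in\frac12+\mathbb Z$ with $0<\gamma\le m/2$ and $a\equiv\pm\gamma\pmod m$. For $p\ge1$ let $J_p$ be the open interval $((p-1)\frac m2,p\frac m2)$.

\begin{lemma}\label{lem:types}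
\begin{enumerate}
\item[(a)] The number $a=k-\frac12$ with $k\ge1$ has type $m/2$ if and only if $m\mid2k-1$. In this case $m$ is odd and $a=m(i-\frac12)$, $2k-1=m(2i-1)$ for some $i\ge1$.
\item[(b)] Let $\gamma<m/2$ be a type. The positive numbers of type $\gamma$ are $a_1<a_2<\cdots$ with $a_p\in J_p$, where $a_p=(p-1)\frac m2+\gamma$ for $p$ odd and $a_p=p\frac m2-\gamma$ for $p$ even.
\item[(c)] Let $\gamma<m/2$ be a type. For $a\in I$ of type $\gamma$, exactly one of $a,-a$ is congruent to $\gamma$ modulo $m$; call it $\hat a$. The map $a\mapsto\hat a$ is a bijection from the elements of $I$ of type $\gamma$ onto $A_\gamma=(\gamma+m\mathbb Z)\cap(-r,r)$.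
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Type $m/2$ means that $2k-1$ is an odd multiple of $m$. A multiple of $m$ that is odd is an odd multiple of an odd $m$.

(b) The left endpoint of $J_p$ is a multiple of $m$ if $p$ is odd, and the right endpoint is if $p$ is even. On $J_p$ the distance to $m\mathbb Z$ is the distance to that endpoint, which takes each value in $(0,m/2)$ once. At the endpoints the distance is $0$ or $m/2$.

(c) Uniqueness holds because $0<2\gamma<m$, so $\gamma\not\equiv-\gamma$. The inverse map is the absolute value.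
\end{proof}

From now on we index the rows and columns of type $\gamma<m/2$ by $A_\gamma$, which does not change the determinant. The gain is that $A_\gamma$ is an arithmetic progression with difference $m$, so that differences and sums of indices move in steps of $m$, in step with the support of $F$.

\section{Even powers}\label{sec:even}

Let $d$ be even. Then $\delta=2h$ with $h\ge1$, and $n=mh$. By \eqref{eq:phi}, $F_{ml}=\binom{2h}{h+l}$ and $F_k=0$ for $m\nmid k$. Put $P(p)=\prod_{t=0}^{h-1}\frac{h+p+t}{p+t}$, so that $T(N;h,h)=\prod_{p=1}^NP(p)$. Let $N_\gamma=|A_\gamma|$ and $R$ be as in Theorem~\ref{thm:ref}(ii)(b).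

\begin{proposition}\label{prop:even}
For $d$ even,
\[
\operatorname{tr}(\sigma^d|_{\mathrm{Inv}})=g_{h,R}(1)\prod_{0<\gamma<m/2}T(N_\gamma;h,h)=g_{n,r}(\omega)>0 .
\]
\end{proposition}

\begin{proof}
\emph{The trace.} If $G(a,b)\ne0$ then $a\equiv\pm b\pmod m$, so $a$ and $b$ have the same type. The determinant is therefore the product of one block for each type.

Let $\gamma<m/2$ and $\hat a,\hat b\in A_\gamma$. Then $\hat a+\hat b\equiv2\gamma\not\equiv0$, so $G(\hat a,\hat b)=F_{\hat a-\hat b}$. Listing $A_\gamma$ increasingly, the block is $\bigl(\binom{2h}{h+i-j}\bigr)$ of size $N_\gamma$, with determinant $T(N_\gamma;h,h)$ by Lemma~\ref{lem:toep}.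

By Lemma~\ref{lem:types}(a), the elements of $I$ of type $m/2$ are $m(i-\frac12)$ for $1\le i\le R$; if $m$ is even there are none and $R=0$. The difference and the sum of the $i$-th and the $j$-th are $m(i-j)$ and $m(i+j-1)$, so the block is the matrix of Lemma~\ref{lem:selb}, with determinant $g_{h,R}(1)$. This proves the first equality and positivity.

To prepare the comparison, we attach each factor to a row. The elements of $I$ of type $\gamma<m/2$ are $a_1,\dots,a_{N_\gamma}$ in the notation of Lemma~\ref{lem:types}(b), and we attach $P(p)$ to $a_p$. If $a_p=k-\frac12$, then $(p-1)m<2k-1<pm$, hence $(p-1)m<2k\le pm$ and $p=\lceil2k/m\rceil$. Therefore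
\begin{equation}\label{eq:even}
\operatorname{tr}(\sigma^d|_{\mathrm{Inv}})=\prod_{\substack{1\le k\le r\\ m\nmid2k-1}}P\bigl(\lceil2k/m\rceil\bigr)\ \prod_{i=1}^R\prod_{t=0}^{h-2}\frac{h+2i+t}{2i+t}.
\end{equation}

\emph{The polynomial.} Because $m\mid n$, each quotient $[n+s]_q/[s]_q$ in Lemma~\ref{lem:g}(b) has a finite limit at $\omega$. It is $1$ if $m\nmid s$, since $\omega^{n+s}=\omega^s\ne1$, and it is $\frac{h+l}l$ if $s=ml$, by \eqref{eq:limit}. So the $k$-th factor of $g_{n,r}(\omega)$ is $\prod\frac{h+l}{l}$ over all $l$ with $2k\le ml\le2k+n-2$. The longer window $[2k,2k+n-1]$ consists of $mh$ consecutive integers, so it contains exactly the multiples $ml$ with $l_0\le l\le l_0+h-1$, where $l_0=\lceil2k/m\rceil$. The extra integer $2k+n-1$ is a multiple of $m$ if and only if $m\mid2k-1$. If $m\nmid2k-1$, no multiple is lost and the factor is $P(l_0)$. If $2k-1=m(2i-1)$, then $l_0=2i$, the last multiple is lost, and the factor is $\prod_{t=0}^{h-2}\frac{h+2i+t}{2i+t}$. These are the factors of \eqref{eq:even}.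
\end{proof}

\section{Odd powers}\label{sec:odd}

Let $d$ be odd. Then $\delta=2h+1$ is odd and divides $n$. With $M=n/\delta$ we have
\[
m=2M,\qquad n=mh+M .
\]
In \eqref{eq:phi} the exponent is $n-ms=M(2(h-s)+1)$, so $F_{M(2l+1)}=\binom{2h+1}{h+1+l}$, and $F_k=0$ unless $k\equiv M\pmod m$. The types are $\frac12,\dots,M-\frac12$, all smaller than $m/2$, and $J_p=((p-1)M,pM)$. Write $r=uM+v$ with $0\le v<M$.

\begin{proposition}\label{prop:odd}
For $d$ odd, $\operatorname{tr}(\sigma^d|_{\mathrm{Inv}})=\varepsilon\,g_{n,r}(\omega)$, and $g_{n,r}(\omega)$ equals $T(u;h,h+1)^M>0$ if $v=0$ and equals $0$ if $v>0$.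
\end{proposition}

We compute the two sides in turn.

\subsection{The trace}

Let $\hat a\in A_\gamma$ and $\hat b\in A_{\gamma'}$. The difference $\hat a-\hat b$ is congruent to $\gamma-\gamma'$, and $|\gamma-\gamma'|<M$, so $F_{\hat a-\hat b}=0$. The sum $\hat a+\hat b$ is congruent to $\gamma+\gamma'\in(0,2M)$, so $F_{\hat a+\hat b}=0$ unless $\gamma'=M-\gamma$. Thus $G(\hat a,\hat b)=-F_{\hat a+\hat b}$, and the rows $A_\gamma$ are supported on the columns $A_{M-\gamma}$. A type is now paired with a different type in general, and everything depends on whether paired types occur equally often.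

\emph{The case $v>0$.} Here $M\ge2$, so the types $\frac12$ and $M-\frac12$ are distinct, and they are paired. Each of $J_1,\dots,J_u$ contains one element of each type. The remaining elements of $I$ lie in $(uM,uM+v)\subset J_{u+1}$. By Lemma~\ref{lem:types}(b) their types are the $\gamma<v$ if $u$ is even and the $\gamma>M-v$ if $u$ is odd. Since $1\le v\le M-1$, the type $\frac12$ occurs and $M-\frac12$ does not in the first case, and the reverse holds in the second. So $|A_{1/2}|\ne|A_{M-1/2}|$. The rows of the larger set are supported on fewer columns than there are rows, so they are linearly dependent and the trace is $0$.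

\emph{The case $v=0$.} Now $I$ fills $J_1,\dots,J_u$, and $|A_\gamma|=u$ for every type. The smallest element of $A_\gamma$ is $\gamma-2Mj$ with $j$ the largest integer below $\frac u2+\frac\gamma{2M}$. As $0<\frac{\gamma}{2M}<\frac12$, this is $j=\lfloor u/2\rfloor$. Also $\max A_\gamma=\min A_\gamma+2(u-1)M$. Hence
\[
\min A_\gamma+\max A_{M-\gamma}=M-4\lfloor u/2\rfloor M+2(u-1)M=\tau M,
\]
with $\tau=1$ for $u$ odd and $\tau=-1$ for $u$ even. Denote by $(\gamma,i)$ the $i$-th smallest element of $A_\gamma$, and define the involution $\pi(\gamma,j)=(M-\gamma,u+1-j)$. As numbers, $(\gamma,i)=\min A_\gamma+(i-1)m$ and $\pi(\gamma,j)=\max A_{M-\gamma}-(j-1)m$, and their sum is $\tau M+m(i-j)$. Permuting the columns by $\pi$ makes the matrix block diagonal with $M$ equal blocks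
\[
\bigl(-F_{\tau M+m(i-j)}\bigr)_{1\le i,j\le u},\qquad F_{\tau M+m(i-j)}=\begin{cases}\binom{2h+1}{h+1+i-j},&\tau=1,\\[3pt]\binom{2h+1}{h+i-j},&\tau=-1.\end{cases}
\]
By Lemma~\ref{lem:toep} and its symmetry, each block has determinant $(-1)^uT(u;h,h+1)$. A fixed point of $\pi$ needs $\gamma=M/2$ and $j=(u+1)/2$, so $\pi$ has one fixed point if $M$ and $u$ are both odd, that is, if $r=uM$ is odd, and none otherwise. It is therefore a product of $\lfloor r/2\rfloor$ transpositions. Since $r+\lfloor r/2\rfloor$ and $r(r+1)/2$ have the same parity (both parities have period $4$ in $r$ and read $0,1,1,0$ for $r=0,1,2,3$),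
\begin{equation}\label{eq:odd}
\operatorname{tr}(\sigma^d|_{\mathrm{Inv}})=(-1)^{\lfloor r/2\rfloor}(-1)^{uM}\,T(u;h,h+1)^M=\varepsilon\,T(u;h,h+1)^M .
\end{equation}

\begin{remark}
This computation does not use $n\ge2$. For $n=d=1$ we have $M=1$, $h=0$, and \eqref{eq:odd} says that the exchange of the two factors acts by $\varepsilon$ on the line $(V\otimes V)^{\mathfrak g}$. So $\varepsilon$ records whether the invariant bilinear form on $V$ is symmetric or skew.
\end{remark}

\subsection{The polynomial}

Now $m\nmid n$, and the quotients $[n+s]_q/[s]_q$ can have zeros and poles at $\omega$; even the $k$-th factor of Lemma~\ref{lem:g}(b) can have a pole. So we cannot evaluate factor by factor. We first locate all multiples of $m$ among the exponents. The $k$-th factor is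
\[
\prod_{s=2k}^{2k+n-2}\frac{1-q^{n+s}}{1-q^s}.
\]
Write $2k=(p-1)m+\eta$ with $p\ge1$ and $\eta\in\{2,4,\dots,2M\}$, and let $\mathbf 1_{E}$ be $1$ if the condition $E$ holds and $0$ otherwise.

The exponents in the denominator fill the interval from $(p-1)m+\eta$ to $(p+h-1)m+(\eta+M-2)$. We have $0<\eta\le m$. Also $0<\eta+M-2<2m$, and $\eta+M-2\ge m$ exactly when $\eta\ge M+2$. So the multiples of $m$ are the $ml'$ with
\begin{equation}\label{eq:den}
p\le l'\le p+h-1+\mathbf 1_{\eta\ge M+2}.
\end{equation}
The exponents in the numerator fill the interval from $n+2k=(p+h-1)m+(M+\eta)$ to $2n+2k-2=(p+2h)m+(\eta-2)$. We have $0<M+\eta<2m$, with $M+\eta>m$ exactly when $\eta>M$, and $0\le\eta-2<m$. So the multiples of $m$ are the $ml$ with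
\begin{equation}\label{eq:num}
p+h+\mathbf 1_{\eta>M}\le l\le p+2h .
\end{equation}
The order of vanishing of the $k$-th factor at $\omega$ is the number of $l$ minus the number of $l'$:
\[
Z_k=1-\mathbf 1_{\eta>M}-\mathbf 1_{\eta\ge M+2}.
\]
Thus $Z_k=1$ for $\eta\le M$, $Z_k=0$ for $\eta=M+1$, and $Z_k=-1$ for $\eta\ge M+2$. The sequence $(Z_k)$ has period $M$. A period consists of $\lfloor M/2\rfloor$ entries $1$, then one entry $0$ if $M$ is odd, then $\lfloor M/2\rfloor$ entries $-1$, and its sum is $0$.

\emph{The case $v>0$.} The order of vanishing of $g_{n,r}$ at $\omega$ is $Z_1+\dots+Z_v$. If $v\le\lceil M/2\rceil$, the terms are nonnegative and $Z_1=1$ because $M\ge2$. If $v>\lceil M/2\rceil$, the sum equals $-(Z_{v+1}+\dots+Z_M)=M-v$. In both cases it is positive, so $g_{n,r}(\omega)=0$, in agreement with the trace.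

\emph{The case $v=0$.} We claim that each residue class modulo $m$ occurs equally often among the exponents of the whole numerator and of the whole denominator. The denominator exponents are $s=2k+t$ with $1\le k\le uM$ and $0\le t\le n-2$. As $k$ varies, $2k$ runs $u$ times through the even residues modulo $m$. So the residue $y$ occurs
\[
\nu(y)=u\cdot\#\{0\le t\le n-2:\ t\equiv y\pmod 2\}
\]
times in the denominator and $\nu(y-n)$ times in the numerator. If $n$ is even, then $\nu(y-n)=\nu(y)$ because $\nu$ depends only on parity. If $n$ is odd, the $n-1$ values of $t$ split equally between the parities and $\nu$ is constant. This proves the claim.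

The value $1-\omega^y$ depends only on the residue of $y$, so the factors with nonzero residue cancel at $q=\omega$. The factors with residue zero can be paired, and \eqref{eq:limit} gives $g_{n,r}(\omega)=\prod l/\prod l'$, with the ranges \eqref{eq:num} and \eqref{eq:den} for all $1\le p\le u$ and all $M$ values of $\eta$. Fix $p$. The product over the range \eqref{eq:num} is $\prod_{l=p+h}^{p+2h}l$, divided by $p+h$ if $\eta>M$, which happens for $\lceil M/2\rceil$ values of $\eta$. The product over the range \eqref{eq:den} is $\prod_{l=p}^{p+h-1}l$, multiplied by $p+h$ if $\eta\ge M+2$, which happens for $\lfloor M/2\rfloor$ values of $\eta$. The total contribution of $p$ is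
\[
\Biggl(\frac{\prod_{l=p+h}^{p+2h}l}{\prod_{l=p}^{p+h-1}l}\Biggr)^{M}(p+h)^{-\lceil M/2\rceil-\lfloor M/2\rfloor}=\Biggl(\prod_{t=0}^{h-1}\frac{h+1+p+t}{p+t}\Biggr)^{M}.
\]
The product over $p=1,\dots,u$ is $T(u;h,h+1)^M$. Comparison with \eqref{eq:odd} completes the proof of Proposition~\ref{prop:odd}.

\section{Proofs of the main theorems}\label{sec:end}

\begin{proof}[Proof of Theorem~\ref{thm:csp}]
The first assertion is Lemma~\ref{lem:g}(a). By Propositions~\ref{prop:even} and \ref{prop:odd}, $\operatorname{tr}(\sigma^d|_{\mathrm{Inv}})=\varepsilon^dg_{n,r}(\zeta^d)$ and $g_{n,r}(\zeta^d)\ge0$ for all $d\ge0$. Taking absolute values and using \eqref{eq:abs} gives $|X^{c^d}|=g_{n,r}(\zeta^d)$.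
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:ref}]
(i) The trace identity was just stated; it does not depend on Theorem~\ref{thm:input}. Since $(\varepsilon\sigma)^{2n}=1$, the operator $\varepsilon\sigma$ is diagonalizable with eigenvalues $\zeta^j$, say with multiplicities $a'_j$ for $0\le j<2n$. The trace identity says $\sum_ja'_j\zeta^{jd}=\sum_ja_j\zeta^{jd}$ for all $d$. By Fourier inversion on $\mathbb Z/2n$, this holds if and only if $a'_j=a_j$ for all $j$.

(ii) The formulas are the values of $g_{n,r}(\omega)$ in Propositions~\ref{prop:odd} and \ref{prop:even}. For $d=1$ we have $\delta=1$, $h=0$ and $M=n$, so $|X^c|=T(r/n;0,1)^n=1$ if $n\mid r$, and $|X^c|=0$ otherwise.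

(iii) By Theorem~\ref{thm:csp}, $c^d$ is the identity on $X$ if and only if $g_{n,r}(\omega)=g_{n,r}(1)$. The coefficients of $g_{n,r}$ are nonnegative, and $\operatorname{Re}\omega^y\le1$ with equality only for $m\mid y$. So the condition is that $m$ divides every exponent occurring in $g_{n,r}$.

Let $n\ge3$, and expand $g_{n,r}=\prod_{1\le i\le j\le n-1}(1-q^{i+j+2r})/(1-q^{i+j})$ as a power series. The values $i+j=2$ and $i+j=3$ occur once each, the second because $n-1\ge2$. All other values of $i+j$ are at least $4$, and all exponents in the numerator are at least $4$ because $r\ge1$. Hence $g_{n,r}\equiv\frac1{(1-q^2)(1-q^3)}\equiv1+q^2+q^3\pmod{q^4}$. The exponents $2$ and $3$ force $m=1$, that is, $2n\mid d$, and the order of $c$ is $2n$.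

Let $n=2$. Then $g_{2,r}=1+q^2+\dots+q^{2r}$ with $r\ge1$, and the condition is $m\mid2$. As $m=4/\gcd(d,4)$, this means that $d$ is even, and the order of $c$ is $2$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{FK}
B.~Fontaine and J.~Kamnitzer,
\emph{Cyclic sieving, rotation, and geometric representation theory},
Selecta Math. \textbf{20} (2014), 585--625.

\bibitem{ISQG}
\emph{Integrable Systems and Quantum Groups},
\texttt{https://dlisv03.media.osaka-cu.ac.jp/\allowbreak contents/\allowbreak osakacu/\allowbreak kiyo/\allowbreak 111F0000022-2023-005.pdf}.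

\bibitem{We}
B.~Westbury,
\emph{Invariant tensors and the cyclic sieving phenomenon},
Electron. J. Combin. \textbf{23}(4) (2016), P4.25.

\end{thebibliography}
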